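\title{A finitely universal semigroup variety of finite degree}

\begin{abstract}
A semigroup variety is finitely universal if its lattice of subvarieties contains a dual copy of every finite partition lattice, and it has finite degree if its nilsemigroups are nilpotent of bounded degree. We show that the variety defined by $xyz=xyz^{10}$ has degree $3$ and is finitely universal. Moreover, a single finite semigroup generates a finitely universal variety of degree $3$, such varieties exist in every degree $d\ge 3$, and none exists in degree $1$. The proof labels words by an element of a group of exponent $9$ that is rigid under substitutions.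
\end{abstract}

\section{Introduction}\label{sec:intro}

A semigroup variety is a class of semigroups defined by identities. We write $\operatorname{var}\Sigma$ for the variety defined by a set $\Sigma$ of identities, $\operatorname{var}E$ for the least variety containing a semigroup $E$, and $L(\mathcal V)$ for the lattice of all subvarieties of a variety $\mathcal V$, ordered by inclusion. For a set $I$ let $\operatorname{Eq}(I)$ be its partition lattice, that is, the lattice of equivalence relations on $I$. A variety $\mathcal V$ is \emph{finitely universal} if for every finite set $I$ the lattice $L(\mathcal V)$ contains a dual copy of $\operatorname{Eq}(I)$: a sublattice isomorphic to $\operatorname{Eq}(I)$ with the order reversed. By a result of Pudl\'ak and T\r{u}ma, $L(\mathcal V)$ then contains an isomorphic copy of every finite lattice.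

A \emph{nilsemigroup} is a semigroup with zero in which every element has a power equal to zero. For a word $w$, a semigroup satisfies $w=0$ if it has a zero and every value of $w$ equals it; this abbreviates the identities $wt=tw=w$ with $t$ a letter not occurring in $w$. A variety $\mathcal V$ has \emph{finite degree} if there is a positive integer $n$ such that every nilsemigroup in $\mathcal V$ satisfies $x_1x_2\cdots x_n=0$, and the least such $n$ is the \emph{degree} of $\mathcal V$. The degree measures how much nilpotent behavior a variety admits.

The following facts are known. The variety $\mathcal{COM}$ of all commutative semigroups and the variety $\mathcal H=\operatorname{var}\{x^2=xyx=0\}$ are minimal finitely universal varieties, and a finitely universal variety containing neither of them has finite degree. Neither $\mathcal{COM}$ nor $\mathcal H$ has finite degree: the first contains the nilsemigroups $\langle a\mid a^n=0\rangle$, and in the free objects of the second a product of distinct generators is nonzero. So the varieties that are finitely universal without containing $\mathcal{COM}$ or $\mathcal H$ are exactly the finitely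 universal varieties of finite degree, and one arrives at the question posed in \cite{LSV}:
\begin{quote}
\emph{Does there exist a finitely universal semigroup variety of finite degree?}
\end{quote}

The two simplest kinds of varieties of finite degree suggest a negative answer. If $\mathcal V$ itself satisfies $x_1\cdots x_n=0$, then in any identity a side of length at least $n$ may be replaced by $t^n$; up to renaming letters only finitely many identities remain, so $L(\mathcal V)$ is finite. If $\mathcal V$ has degree $1$, its members are unions of groups and $L(\mathcal V)$ is modular (Section~\ref{sec:degone}). A variety of finite degree mixes these two behaviors, and one might expect a mixture of a finite part and a modular part to be too tame. It is not.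

\begin{theorem}\label{thm:main}
The variety $\mathcal U=\operatorname{var}\{xyz=xyz^{10}\}$ has degree $3$, and for every finite set $I$ the lattice $L(\mathcal U)$ contains a dual copy of the partition lattice of $I$. So a finitely universal semigroup variety of finite degree exists.
\end{theorem}

\begin{theorem}\label{thm:more}
\begin{itemize}
\item[(a)] There is a finite semigroup $E$ such that $\operatorname{var}E\subseteq\mathcal U$ is finitely universal of degree exactly $3$.
\item[(b)] For every $d\ge3$ there is a finitely universal variety of degree exactly $d$.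
\item[(c)] No variety of degree $1$ is finitely universal.
\end{itemize}
\end{theorem}

We do not settle whether a finitely universal variety of degree $2$ exists. The least possible degree is therefore $2$ or $3$.

Section~\ref{sec:model} translates the problem into congruences on words and shows the method in a nilpotent model case. Sections~\ref{sec:three}--\ref{sec:tau} prove Theorem~\ref{thm:main}, and Section~\ref{sec:more} proves Theorem~\ref{thm:more}. The known facts quoted above are not used in the proofs.

\section{Fully invariant congruences and a model case}\label{sec:model}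

\subsection{From varieties to words}
Let $X$ be a countably infinite alphabet, $X^+$ the free semigroup on $X$, and $X^*=X^+\cup\{1\}$, where $1$ is the empty word; $|w|$ is the length of $w$. An endomorphism $\varphi\in\operatorname{End}X^+$ (a \emph{substitution}) is determined by arbitrary nonempty words $\varphi(x)$, $x\in X$; we put $\varphi(1)=1$. A congruence $\rho$ on $X^+$ is \emph{fully invariant} if $(u,v)\in\rho$ implies $(\varphi(u),\varphi(v))\in\rho$ for every substitution $\varphi$. An equivalence is a congruence as soon as it is preserved by multiplication by a letter on the left and on the right.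

It is standard that sending a variety to the set of pairs $(u,v)$ such that $u=v$ holds in it is an order-reversing bijection from varieties onto fully invariant congruences on $X^+$. Hence $L(\mathcal V)$ is anti-isomorphic to the lattice of fully invariant congruences containing the identities of $\mathcal V$. In this lattice the meet is the intersection and the join is the least fully invariant congruence containing both. To prove that $\mathcal U$ is finitely universal we must therefore embed $\operatorname{Eq}(I)$, for each finite $I$, into the lattice of fully invariant congruences containing the pair $(xyz,xyz^{10})$.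

The degree is the easy part of Theorem~\ref{thm:main}.

\begin{lemma}\label{lem:degree}
For $d\ge3$ the variety $\mathcal U_d=\operatorname{var}\{x_1\cdots x_d=x_1\cdots x_{d-1}x_d^{10}\}$ has degree $d$ and contains $\mathcal U=\mathcal U_3$.
\end{lemma}

\begin{proof}
Let $S\in\mathcal U_d$ be a nilsemigroup and $s_1,\dots,s_d\in S$. Substituting $s_d,s_d^{10},s_d^{100},\dots$ for $x_d$ gives $s_1\cdots s_d=s_1\cdots s_{d-1}s_d^{10^j}$ for all $j$, and $s_d^{10^j}=0$ for large $j$. So $S$ satisfies $x_1\cdots x_d=0$. The nilsemigroup $\langle a\mid a^d=0\rangle$ lies in $\mathcal U_d$, since both sides of the identity have length at least $d$, and $a^{d-1}\ne0$ in it. So the degree is $d$. Substituting $x_1\cdots x_{d-2}$, $x_{d-1}$, $x_d$ for $x,y,z$ in $xyz=xyz^{10}$ gives $\mathcal U\subseteq\mathcal U_d$.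
\end{proof}

\subsection{The model case}
The natural plan is to find words $u_i$ $(i\in I)$ and, for each $\varepsilon\in\operatorname{Eq}(I)$, a fully invariant congruence $\tau_\varepsilon$ that identifies $u_i$ with $u_j$ exactly when $(i,j)\in\varepsilon$. The danger is that the identity $u_i=u_j$ has consequences that identify other pairs. Here is the smallest case in which the plan can be seen to work.

\begin{example}\label{ex:model}
Let $W=\{abb,\,bab,\,bba\}$ and let $Z$ consist of all words of length at least $4$ and all cubes of letters. For $\varepsilon\in\operatorname{Eq}(W)$ let $u\mathrel{\tau_\varepsilon}v$ mean that $u=v$, or $u,v\in Z$, or $u=\rho(p)$ and $v=\rho(q)$ for some $(p,q)\in\varepsilon$ and some injective renaming $\rho\colon\{a,b\}\to X$.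

A word of length $3$ in two letters is $\rho(p)$ for exactly one pair $(\rho,p)$, because $\rho(b)$ must be the letter that occurs twice. Hence $\tau_\varepsilon$ is an equivalence, and $\varepsilon\mapsto\tau_\varepsilon$ is injective and preserves intersections. It preserves joins because a chain of $\varepsilon$- and $\varepsilon'$-steps in $W$ can be renamed by $\rho$. Multiplying $\rho(p)$ and $\rho(q)$ by a letter sends both to $Z$. A substitution sends both to $Z$ if it lengthens $\rho(a)$ or $\rho(b)$ or maps these to the same letter; otherwise it only changes the renaming. Finally, $Z$ is closed under multiplications and substitutions. So each $\tau_\varepsilon$ is a fully invariant congruence, and $L(\operatorname{var}\{x_1x_2x_3x_4=0\})$ contains a dual copy of the partition lattice of a $3$-element set.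
\end{example}

Three mechanisms make this example work.
\begin{itemize}
\item[(M1)] Multiplication produces no new information about $\varepsilon$.
\item[(M2)] A destructive substitution sends a related pair into a region (here $Z$) where words are glued independently of $\varepsilon$, and this region is never left.
\item[(M3)] A harmless substitution cannot permute the words of $W$: the multiplicities $1$ and $2$ say which letter is which.
\end{itemize}
All three rest on length, and larger partition lattices require longer words, so the degree grows. In $\mathcal U$ length is lost from the third position on, where $z$ and $z^{10}$ are interchangeable. What remains of nilpotency is that the first two letters of a word are protected. We shall obtain (M1) and (M2) from these two letters and (M3) from a group of exponent $9$.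

\section{Group values and three congruences}\label{sec:three}

\subsection{The value of a word}
Let $A$ be the quotient of the free associative algebra $\mathbb F_3\langle X\rangle$ by the ideal spanned by the monomials of degree at least $5$. The monomials of degree at most $4$ form a basis, and $A=A_0\oplus\dots\oplus A_4$ is graded. The degree-$1$ part $V=A_1$ has basis $X$, and $A_d=V^{\otimes d}$ for $d\le4$. Let $J=A_1\oplus\dots\oplus A_4$; then $J^5=0$. For $a\in J$ we have $(1+a)^3=1+a^3$ in characteristic $3$, hence $(1+a)^9=1+a^9=1$. So $1+J$ is a group in which $g^9=1$ and $g^{-1}=g^8$.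

Let $\gamma\colon X^*\to1+J$ be the monoid homomorphism with $\gamma(x)=1+x$ for $x\in X$. We call $\gamma(w)$ the \emph{value} of $w$. Its linear part $\operatorname{ab}(w)\in V$ is additive in $w$, so it is the vector of the numbers of occurrences of letters modulo $3$.

A substitution $\varphi$ induces an algebra endomorphism $\hat\varphi$ of $A$ with $\hat\varphi(x)=\gamma(\varphi(x))-1$, which is well defined because these elements lie in $J$ and $J^5=0$. It also induces the linear map $\bar\varphi\colon V\to V$ with $\bar\varphi(x)=\operatorname{ab}(\varphi(x))$, the linear part of $\hat\varphi(x)$. We have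
\begin{equation}\label{eq:funct}
\gamma(\varphi(w))=\hat\varphi(\gamma(w)),\qquad \operatorname{ab}(\varphi(w))=\bar\varphi(\operatorname{ab}(w)),\qquad \widehat{\psi\varphi}=\hat\psi\hat\varphi,\qquad \overline{\psi\varphi}=\bar\psi\bar\varphi .
\end{equation}
In the first two formulas both sides are homomorphisms in $w$ that agree on letters. The last two follow on letters from the first two; for instance $\widehat{\psi\varphi}(x)=\gamma(\psi(\varphi(x)))-1=\hat\psi(\gamma(\varphi(x))-1)$. In particular, words with equal values have images with equal values.

\subsection{First occurrences}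
For $w\in X^*$ let $c(w)$ be the set of letters of $w$, and let $\iota(w)$ be the word that lists them in the order of first occurrence. For $z\in c(w)$ let $w_z$ be the prefix of $w$ preceding the first occurrence of $z$. Then $c(w_z)$ is the set of letters preceding $z$ in $\iota(w)$, so $\iota(w)$ determines and is determined by the sets $c(w)$ and $c(w_z)$, $z\in c(w)$.

For $P,P'\in X^*$ write $P\asymp P'$ if
\[
\iota(P)=\iota(P')\quad\text{and}\quad\gamma(P_z)=\gamma(P'_z)\ \text{ for all }z\in c(P).
\]
For $u,v\in X^+$ write $u\equiv v$ if $u\asymp v$ and $\gamma(u)=\gamma(v)$. Thus $\equiv$ records the order in which letters first appear, the value accumulated before each new letter, and the total value; $\asymp$ omits the total value. For a letter $z$ we have $z\equiv z^{10}$.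

\begin{lemma}\label{lem:asymp}
If $P\asymp P'$, $k\in X^*$ and $\varphi\in\operatorname{End}X^+$, then $k\varphi(P)\asymp k\varphi(P')$.
\end{lemma}

\begin{proof}
Consider first left multiplication by a letter $a$. The word $\iota(aP)$ is $a$ followed by $\iota(P)$ with $a$ deleted, $(aP)_a=1$, and $(aP)_z=aP_z$ for $z\in c(P)\setminus\{a\}$. So $aP\asymp aP'$.

Consider next a substitution. The words $\varphi(P)$ and $\varphi(P')$ have the same letters. Let $y$ be one of them and let $z$ be the first letter of $\iota(P)=\iota(P')$ with $y\in c(\varphi(z))$. No letter of $P_z$ or $P'_z$ has $y$ in its image, so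
\[
\varphi(P)_y=\varphi(P_z)\,\varphi(z)_y,\qquad \varphi(P')_y=\varphi(P'_z)\,\varphi(z)_y .
\]
These words have the same value by \eqref{eq:funct} and the same letters because $c(P_z)=c(P'_z)$. The latter, for all $y$, gives $\iota(\varphi(P))=\iota(\varphi(P'))$.
\end{proof}

\subsection{Protecting the first letters}
All congruences $\tau_\varepsilon$ will lie between the following two relations. A word of length at least $3$ is uniquely $xyw$ with $x,y\in X$ and $w\in X^+$; we call $w$ its \emph{tail}. Define
\begin{align*}
u\mathrel\beta v&\iff u=v,\ \text{ or }\ u=xyw,\ v=xyw'\ \text{ and }\ w\equiv w';\\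
u\sim v&\iff u=v,\ \text{ or }\ u=xyw,\ v=xyw'\ \text{ and }\ yw\equiv yw',
\end{align*}
where $x,y\in X$ and $w,w'\in X^+$.

\begin{lemma}\label{lem:three}
The relations $\equiv$, $\beta$ and $\sim$ are fully invariant congruences, $\beta\subseteq{\sim}$, and $(xyz,xyz^{10})\in\beta$. Moreover, if $u\sim v$ and $x$ is the first letter of $u$ and $v$, then $au\mathrel\beta av$ for every letter $a$, and $\varphi(u)\mathrel\beta\varphi(v)$ for every substitution with $|\varphi(x)|\ge2$.
\end{lemma}

\begin{proof}
All three relations are equivalences. Let $u\equiv v$. Lemma~\ref{lem:asymp} and \eqref{eq:funct} give $au\equiv av$ and $\varphi(u)\equiv\varphi(v)$. For right multiplication by a letter $a$ we have $(ua)_z=u_z$ for $z\in c(u)$. If $a\in c(u)$, then $\iota(ua)=\iota(u)$; if not, then $\iota(ua)=\iota(u)a$ and $(ua)_a=u$. The same holds for $v$, so $ua\equiv va$.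

Now $w\equiv w'$ implies $yw\equiv yw'$, so $\beta\subseteq{\sim}$, and $z\equiv z^{10}$ gives $(xyz,xyz^{10})\in\beta$. Both $\beta$ and $\sim$ are preserved by right multiplication, which acts on tails.

Let $u=xyw$, $v=xyw'$ with $yw\equiv yw'$. The tails of $au$ and $av$ are $yw$ and $yw'$, so $au\mathrel\beta av$. If $\varphi(x)=x_1x_2k$ with $x_1,x_2\in X$, the tails of $\varphi(u)$ and $\varphi(v)$ are $k\varphi(yw)\equiv k\varphi(yw')$, so $\varphi(u)\mathrel\beta\varphi(v)$. If $\varphi(x)$ is a letter, then $\varphi(u)=\varphi(x)\varphi(yw)$ and $\varphi(v)=\varphi(x)\varphi(yw')$ with $\varphi(yw)\equiv\varphi(yw')$ of length at least $2$ and with the same first letter, so $\varphi(u)\sim\varphi(v)$. This proves the claims on $\sim$ and the left compatibility of $\beta$. Finally, if $w\equiv w'$ and $\varphi(xy)=x'y'k$ with $x',y'\in X$, then the tails $k\varphi(w)$ and $k\varphi(w')$ are $\equiv$-related, so $\beta$ is fully invariant.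
\end{proof}

The last sentence of the lemma is the first half of (M1) and of (M2): every relation between $\beta$ and $\sim$ is automatically preserved by left multiplication and by substitutions that lengthen the first letter. The relations $\beta$ and $\sim$ are different: $yzy^9\equiv yz$ but $zy^9\not\equiv z$. The next lemma shows that $\sim$ forgets only where, and whether, the second letter $y$ first occurs in the tail.

\begin{lemma}\label{lem:cancel}
Let $y\in X$, $s,s'\in X^+$ and $ys\equiv ys'$.
\begin{itemize}
\item[(a)] $\gamma(s)=\gamma(s')$, $c(s)\setminus\{y\}=c(s')\setminus\{y\}$, and $\gamma(s_a)=\gamma(s'_a)$ for all $a\in c(s)\setminus\{y\}$.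
\item[(b)] If $P,P'$ are prefixes of $s,s'$ with $y\notin c(P)=c(P')$, then $P\asymp P'$.
\item[(c)] If $p,p'$ are prefixes of $s,s'$ with $p\asymp p'$ and $y\in c(p)$, then $s\equiv s'$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $c(ys)=c(ys')$ and $(ys)_a=ys_a$ for $a\ne y$; cancel $\gamma(y)$ in the group $1+J$.

(b) The words $y\iota(P)=\iota(yP)$ and $y\iota(P')=\iota(yP')$ are prefixes of the same length of $\iota(ys)=\iota(ys')$, so $\iota(P)=\iota(P')$. For $z\in c(P)$ we have $P_z=s_z$ and $P'_z=s'_z$, and (a) applies.

(c) Here $s_y=p_y$ and $s'_y=p'_y$, so $\gamma(s_y)=\gamma(s'_y)$ and $c(s_y)=c(s'_y)$. The word $\iota(s)$ arises from $\iota(ys)$ by deleting the initial $y$ and reinserting it after $|c(s_y)|$ letters, and $\iota(s')$ arises from $\iota(ys')$ in the same way; so $\iota(s)=\iota(s')$. The remaining conditions are in (a).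
\end{proof}

\section{Special words}\label{sec:special}

Inside one $\sim$-class, the value $\gamma(w_y)$ of the tail before the first $y$ can vary freely, and $\beta$ sees it. This is where the index $i\in I$ will be stored. We also need a place for a label that tells the letters apart, as the multiplicities did in Example~\ref{ex:model}. The total value of the word is unsuitable, since right multiplication changes it. The first letter $x$ offers a better place: only substitutions sending $x$ to a single letter matter, so the first occurrence of $x$ in the tail is a marker, and the value accumulated before it is unaffected by right multiplication.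

\begin{definition}\label{def:special}
A word $u=xyw$ $(x,y\in X$, $w\in X^+)$ is \emph{special} if $x\ne y$ and
\[
w=RySxt,\qquad R,S,t\in X^*,\quad x\notin c(RS),\quad y\notin c(R),\quad c(S)\subseteq c(R)\cup\{y\}.
\]
Here $R=w_y$ and $RyS=w_x$, so the factorization is unique; $u$ is special if and only if $x\ne y$, $x\in c(w)$ and $y$ is the last letter of $\iota(w_x)$. The \emph{datum} and the \emph{index vector} of $u$ are
\[
D(u)=\bigl(x,\,y,\,\gamma(yRyS)\bigr),\qquad r(u)=\operatorname{ab}(yR)\in V,
\]
and the third entry of $D(u)$ is the \emph{label} of $u$:
\[
u=x\,\underbrace{\overbrace{y\,R}^{r(u)}\;y\,S}_{\text{label}}\,x\,t .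
\]
\end{definition}

The initial $y$ is included in $r(u)$ and in the label because a substitution with $\varphi(y)=y'k$ moves $k$ into the tail; the words $yR$ and $yRyS$ are then carried to their images, while $R$ alone is not. The condition on $c(S)$ says that no new letter appears between the first $y$ and the first $x$ of the tail. It will guarantee that $c(R)$ is determined by the $\sim$-class and that the image of $S$ cannot hide the marker unless the image of $yR$ already does.

Being special depends only on $x$, $y$ and $\iota(w)$, the label is $\gamma(y)\gamma(w_x)$, and $r(u)$ is the linear part of $\gamma(y)\gamma(w_y)$. Together with Lemma~\ref{lem:cancel}(a) for $a=x$ this gives: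
\begin{itemize}
\item[(S1)] the set of special words is a union of $\beta$-classes, and $D$ and $r$ are constant on $\beta$-classes;
\item[(S2)] if $u\sim v$ are both special, then $D(u)=D(v)$.
\end{itemize}

We now write down the words that play the role of $W$. Let $n\ge2$, let $x_0,z_1,\dots,z_n$ be distinct letters, $I=\{2,\dots,n\}$, and $p\in\{z_1,\dots,z_n\}^*$. For $i\in I$ put
\begin{equation}\label{eq:test}
R_i=z_2z_3\cdots z_n\,z_i,\qquad S_i=(z_1R_iz_1)^8p,\qquad u_i=x_0\,z_1R_i\,z_1S_i\,x_0 .
\end{equation}
The block $z_2\cdots z_n$ makes the first occurrences independent of $i$. The eighth power erases the value accumulated so far, and then $p$ writes the label.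

\begin{lemma}\label{lem:test}
Each $u_i$ is special, $D(u_i)=(x_0,z_1,\gamma(p))$ and $r(u_i)=z_1+\dots+z_n+z_i$. For all $i,j\in I$ we have $u_i\sim u_j$, and $(u_i,u_j)\notin\beta$ if $i\ne j$.
\end{lemma}

\begin{proof}
The conditions of Definition~\ref{def:special} hold with $x=x_0$, $y=z_1$, $t=1$, and $\gamma(z_1R_iz_1S_i)=\gamma(z_1R_iz_1)^9\gamma(p)=\gamma(p)$. For the word $z_1R_iz_1S_ix_0$, the order of first occurrences is $z_1z_2\cdots z_nx_0$, the prefix before $z_k$ is $z_1\cdots z_{k-1}$, the prefix before $x_0$ has value $\gamma(p)$, and the total value is $\gamma(p)(1+x_0)$. None of this depends on $i$, so $u_i\sim u_j$. For $i\ne j$ the index vectors differ, so $(u_i,u_j)\notin\beta$ by (S1).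
\end{proof}

The label cannot be arbitrary.

\begin{example}\label{ex:swap}
Let $n=4$ and let $\varphi$ interchange $z_3$ and $z_4$, send $z_1$ to $z_1k$ with $k=z_2z_3z_4(z_2z_4z_3)^8$, and fix all other letters. Then
\[
\varphi(u_i)=x_0\,z_1\,k\varphi(R_i)\,z_1\,k\varphi(S_i)\,x_0,\qquad k\varphi(R_i)=z_2z_3z_4\,(z_2z_4z_3)^9\,\varphi(z_i).
\]
Put $j=2$ for $i=2$ and $j=4$ for $i=3$, so that $\varphi(z_i)=z_j$. The tails of $\varphi(u_i)$ and $u_j$ both have $\iota=z_2z_3z_4z_1x_0$, the same prefixes before $z_2,z_3,z_4$, and the value $\gamma(R_j)$ before $z_1$. The values before $x_0$ are $\gamma(z_1)^{-1}\hat\varphi(\gamma(p))$ and $\gamma(z_1)^{-1}\gamma(p)$. If $\hat\varphi$ fixes the label $\gamma(p)$, for instance if $p=1$, then $\varphi(u_2)\mathrel\beta u_2$ and $\varphi(u_3)\mathrel\beta u_4$. A fully invariant congruence containing $\beta$ and $(u_2,u_3)$ then contains $(u_2,u_4)$, and the plan fails.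
\end{example}

In this example $\operatorname{ab}(k)=0$, so $\bar\varphi$ is simply the transposition of $z_3$ and $z_4$. We need a label $g_0$ such that a substitution fixing $g_0$ acts trivially on the index vectors.

\section{A rigid label}\label{sec:rigid}

From now on $n\ge5$. The label has a cubic part, which determines the vectors $z_1,\dots,z_n$ up to order, and a quartic part, which determines the order. Both must be values of words; cubes of letters and group commutators provide them. Put $[a,b]=ab-ba$ and $[a,b,c,d]=[[[a,b],c],d]$. From $[[a,b],c]=abc-bac-cab+cba$ we get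
\begin{equation}\label{eq:comm}
[a,b,c,d]=abcd-bacd-cabd+cbad-dabc+dbac+dcab-dcba .
\end{equation}
Let
\[
f_3=\sum_{i=1}^nz_i^3,\qquad f_4=\sum_{i=1}^{n-3}[z_i,z_{i+1},z_{i+2},z_{i+3}],\qquad g_0=1+f_3+f_4 .
\]

\begin{lemma}\label{lem:p0}
There is a word $p_0\in\{z_1,\dots,z_n\}^+$ with $\gamma(p_0)=g_0$.
\end{lemma}

\begin{proof}
The set $G=\gamma(\{z_1,\dots,z_n\}^+)$ is closed under products, hence under inverses, which are eighth powers. It contains $\gamma(z_i^3)=1+z_i^3$. For $g=1+a$ with $a\in J^m$ and $h=1+b$ with $b\in J$ we have $gh-hg=[a,b]$, so
\[
g^{-1}h^{-1}gh=1+g^{-1}h^{-1}[a,b]\in1+[a,b]+J^{m+2}.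
\]
Changing $a$ by an element of $J^{m+1}$ changes $[a,b]$ by an element of $J^{m+2}$. Applying this for $m=1,2,3$, we see that the left-normed group commutator of $1+z_i,\dots,1+z_{i+3}$ lies in $1+[z_i,z_{i+1},z_{i+2},z_{i+3}]+J^5$, and $J^5=0$. The product of all $1+z_i^3$ and all these commutators lies in $G$ and equals $g_0$, because the cross terms have degree at least $6$.
\end{proof}

\begin{lemma}\label{lem:cubes}
Let $a_1,\dots,a_n\in V$ be linearly independent, let $c_1,\dots,c_n\in V$, and suppose $\sum_ia_i^{\otimes3}=\sum_ic_i^{\otimes3}$. Then there is a permutation $\sigma$ with $a_j=c_{\sigma(j)}$ for all $j$.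
\end{lemma}

\begin{proof}
Take linear functionals $\xi_j$ on $V$ with $\xi_j(a_i)=\delta_{ij}$. Applying $\mathrm{id}\otimes\xi_j\otimes\xi_j$ shows that $a_j$ lies in the span of $c_1,\dots,c_n$. This span therefore has dimension $n$, so the $c_i$ are independent. Fix $j$ and write $a_j=\sum_i\mu_ic_i$. Applying $\mathrm{id}\otimes\mathrm{id}\otimes\xi_j$ gives
\[
\sum_{i,k}\mu_i\mu_k\,c_i\otimes c_k=a_j\otimes a_j=\sum_i\xi_j(c_i)\,c_i\otimes c_i .
\]
The tensors $c_i\otimes c_k$ are independent, so $\mu_i\mu_k=0$ for $i\ne k$ and $\mu_i^2=\xi_j(c_i)$. Hence exactly one $\mu_i$ is nonzero; call this index $\sigma(j)$. Then $a_j=\mu_ic_i$ and $1=\xi_j(a_j)=\mu_i\xi_j(c_i)=\mu_i^3=\mu_i$ in $\mathbb F_3$. The map $\sigma$ is injective because the $a_j$ are distinct.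
\end{proof}

\begin{remark}
Characteristic $2$ with squares in place of cubes would not do. For $n=4$, $s=a_1+\dots+a_4$ and $c_i=a_i+s$ one has $\sum c_i^{\otimes2}=\sum a_i^{\otimes2}+6\,s\otimes s=\sum a_i^{\otimes2}$ over $\mathbb F_2$. The choice of characteristic $3$ and of a quartic part explains the exponent in $\mathcal U$: the algebra is truncated at degree $5$, and $9$ is the least power of $3$ that is at least $5$.
\end{remark}

\begin{lemma}[Rigidity]\label{lem:rigid}
If $\theta\in\operatorname{End}X^+$ and $\hat\theta(g_0)=g_0$, then $\bar\theta(z_i)=z_i$ for $i=1,\dots,n$.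
\end{lemma}

\begin{proof}
For every substitution $\varphi$,
\begin{equation}\label{eq:cubic}
\text{the degree-$3$ part of }\hat\varphi(g_0)\text{ is }\textstyle\sum_i\bar\varphi(z_i)^{\otimes3},
\end{equation}
since $\hat\varphi(z_i)\in\bar\varphi(z_i)+J^2$ and $\hat\varphi(f_4)\in J^4$. So $\sum\bar\theta(z_i)^{\otimes3}=\sum z_i^{\otimes3}$, and Lemma~\ref{lem:cubes} gives a permutation $\pi$ with $\bar\theta(z_i)=z_{\pi(i)}$. Write $\hat\theta(z_i)\in z_{\pi(i)}+q_i+J^3$ with $q_i\in A_2$, and let $\pi f$ denote the result of replacing each $z_i$ by $z_{\pi(i)}$ in a polynomial $f$. The degree-$4$ part of $\hat\theta(g_0)=g_0$ reads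
\[
\sum_i\bigl(z_{\pi(i)}^2q_i+z_{\pi(i)}q_iz_{\pi(i)}+q_iz_{\pi(i)}^2\bigr)+\pi f_4=f_4 .
\]
We have no control over the $q_i$, but every monomial of the first sum contains a letter twice, whereas the monomials of $f_4$ and $\pi f_4$ have four distinct letters. Hence $\pi f_4=f_4$.

The commutators in $f_4$ involve distinct sets of letters, so nothing cancels between them. Let $m_j$ be the number of monomials of $f_4$ beginning with $z_j$; then $m_{\pi(j)}=m_j$. By \eqref{eq:comm}, the numbers of monomials of $[a,b,c,d]$ beginning with $a,b,c,d$ are $1,1,2,4$. (For $n=5$ this gives $(m_1,\dots,m_5)=(1,2,3,6,4)$, and $\pi=\mathrm{id}$ follows at once.) In general $m_1=1$. Next, $m_2=2$, because $z_2$ is the second entry of the first commutator and the first entry of the second one, which exists as $n\ge5$. For $3\le j\le n-1$ the letter $z_j$ is the third entry of the $(j-2)$-nd commutator, so $m_j\ge2$, and $m_n=4$. Therefore $\pi(1)=1$.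

Let $f^{(i)}=\sum_{k=i}^{n-3}[z_k,z_{k+1},z_{k+2},z_{k+3}]$, and suppose $\pi(i)=i$ and $\pi f^{(i)}=f^{(i)}$ for some $i\le n-3$; this holds for $i=1$. The only monomial of $f^{(i)}$ beginning with $z_i$ is $z_iz_{i+1}z_{i+2}z_{i+3}$, so $\pi$ fixes this monomial. Thus $\pi$ fixes $i+1,i+2,i+3$, hence the $i$-th commutator, hence $f^{(i+1)}$. By induction $\pi=\mathrm{id}$.
\end{proof}

\section{Transporting the indices}\label{sec:arrows}

From now on $u_i$ denotes the word \eqref{eq:test} with $p=p_0$, so that $D(u_i)=D_0:=(x_0,z_1,g_0)$. A substitution that keeps the $u_i$ special changes the datum, and we must say which index vector means ``$i$'' for the new datum. The following notion abstracts such substitutions.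

\begin{definition}
A \emph{datum} is a triple $D=(x,y,g)$ with $x\ne y$ letters and $g\in A$. An \emph{arrow} $\varphi\colon D\to D'=(x',y',g')$ is a substitution such that $\varphi(x)=x'$; $\varphi(y)=y'k$ with $x',y'\notin c(k)$; $x',y'\notin c(\varphi(z))$ for all $z\in X\setminus\{x,y\}$; and $\hat\varphi(g)=g'$.
\end{definition}

The identity map is an arrow $D\to D$. Arrows compose: let $\psi\colon D'\to D''=(x'',y'',g'')$ with $\psi(y')=y''l$. Then $\psi\varphi(x)=x''$, $\psi\varphi(y)=y''l\,\psi(k)$ and $\widehat{\psi\varphi}(g)=g''$. The letters of $k$ and of $\varphi(z)$, $z\notin\{x,y\}$, differ from $x',y'$, so $\psi(k)$ and $\psi\varphi(z)$ avoid $x'',y''$.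

An arrow out of $D_0$ may lose information; it may, for example, send $z_2$ and $z_3$ to the same word. We separate the data for which one can return to $D_0$:
\begin{align*}
\mathcal T&=\{D:\text{there are arrows }D_0\to D\text{ and }D\to D_0\},\\
\mathcal N&=\{D:\text{there is an arrow }D_0\to D\text{ but none }D\to D_0\}.
\end{align*}
These sets are disjoint and $D_0\in\mathcal T$. By composition of arrows:
\begin{itemize}
\item[(A1)] if $D\to D'$ and $D\in\mathcal T\cup\mathcal N$, then $D'\in\mathcal T\cup\mathcal N$; if $D\in\mathcal N$, then $D'\in\mathcal N$.
\end{itemize}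
So $\mathcal N$ is never left, and it can serve as a gluing region as in (M2). On $\mathcal T$, rigidity yields canonical coordinates.

\begin{lemma}\label{lem:coord}
Let $D\in\mathcal T$ and let $\varphi,\psi\colon D_0\to D$ be arrows. Then $\bar\varphi(z_1),\dots,\bar\varphi(z_n)$ are linearly independent and $\bar\varphi(z_j)=\bar\psi(z_j)$ for all $j\le n$.
\end{lemma}

\begin{proof}
Let $\chi\colon D\to D_0$ be an arrow. Then $\chi\varphi$ and $\chi\psi$ are arrows $D_0\to D_0$, so $\bar\chi\bar\varphi(z_j)=z_j=\bar\chi\bar\psi(z_j)$ by Lemma~\ref{lem:rigid}. This gives independence. Since $\hat\varphi(g_0)=\hat\psi(g_0)$, statement \eqref{eq:cubic} and Lemma~\ref{lem:cubes} give $\bar\varphi(z_j)=\bar\psi(z_{\sigma(j)})$ for a permutation $\sigma$. Applying $\bar\chi$ yields $z_j=z_{\sigma(j)}$, so $\sigma=\mathrm{id}$.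
\end{proof}

For $D\in\mathcal T$ and any arrow $\varphi\colon D_0\to D$ put
\[
a_j(D)=\bar\varphi(z_j)\quad(1\le j\le n),\qquad b_i(D)=a_1(D)+\dots+a_n(D)+a_i(D)\quad(i\in I).
\]
By Lemma~\ref{lem:coord} these vectors do not depend on $\varphi$, and the $b_i(D)$, $i\in I$, are distinct. The identity arrow gives $b_i(D_0)=r(u_i)$. This is why the second letter $z_1$ of $u_i$ is one of the letters of $g_0$: it occurs in $r(u_i)$, so its image must be controlled too. If $D,D'\in\mathcal T$ and $\chi\colon D\to D'$ is an arrow, then $\chi\varphi\colon D_0\to D'$ is an arrow, so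
\begin{itemize}
\item[(A2)] $\bar\chi(b_i(D))=b_i(D')$ for all $i\in I$.
\end{itemize}
This is (M3).

\section{The congruences $\tau_\varepsilon$}\label{sec:tau}

\subsection{Definition}
A substitution can destroy specialness, by merging $x$ and $y$ or by creating an early occurrence of the marker. The resulting words form the second gluing region.

\begin{definition}
A word $u=xyw$ $(x,y\in X$, $w\in X^+)$ is \emph{degenerate} if $x=y$, or if $x\ne y$, $x\in c(w)$ and $y\notin c(w_x)$.
\end{definition}

No word is both degenerate and special, since $y\in c(w_x)$ for special words. Degeneracy depends only on $x,y,\iota(w)$, so the degenerate words form a union of $\beta$-classes. For a special word, or a degenerate word with $x\ne y$, let $P(u)$ be the prefix of the tail $w$ preceding the first occurrence of $x$ or $y$: thus $P(u)=R$ in the first case and $P(u)=w_x$ in the second.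

\begin{lemma}\label{lem:P}
Let $u=xyw\sim v=xyw'$ with $x\ne y$ be both special or both degenerate. Then $P(u)\asymp P(v)$.
\end{lemma}

\begin{proof}
In both cases $c(yP(u))=c(yw_x)$; for special words this is the condition $c(S)\subseteq c(R)\cup\{y\}$. The set $c(yw_x)$ consists of the letters preceding $x$ in $\iota(yw)=\iota(yw')$. The same holds for $v$, so $c(yP(u))=c(yP(v))$. As $y$ occurs in neither $P(u)$ nor $P(v)$, Lemma~\ref{lem:cancel}(b) applies.
\end{proof}

For $\varepsilon\in\operatorname{Eq}(I)$ let $u\mathrel{\tau_\varepsilon}v$ mean that one of the following holds: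
\begin{itemize}
\item[(0)] $u\mathrel\beta v$;
\item[(1)] $u\sim v$ and both words are degenerate;
\item[(2)] $u\sim v$, both words are special, and $D(u)=D(v)\in\mathcal N$;
\item[(3)] $u\sim v$, both words are special, $D=D(u)=D(v)\in\mathcal T$, and $r(u)=b_i(D)$, $r(v)=b_j(D)$ for some $(i,j)\in\varepsilon$.
\end{itemize}
Thus $\beta\subseteq\tau_\varepsilon\subseteq{\sim}$. Only clause (3) depends on $\varepsilon$, and in it $i$ and $j$ are determined by $u$ and $v$, because the $b_i(D)$ are distinct.

\subsection{Full invariance}

\begin{proposition}\label{prop:fi}
Each $\tau_\varepsilon$ is a fully invariant congruence containing $\beta$.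
\end{proposition}

\begin{proof}
\emph{Equivalence.} Reflexivity follows from (0), and each clause is symmetric. Let $u\mathrel{\tau_\varepsilon}v\mathrel{\tau_\varepsilon}w$; then $u\sim w$. If both pairs satisfy (0), so does $(u,w)$. If exactly one pair satisfies (0), then $(u,w)$ satisfies the clause of the other pair, because degeneracy, specialness, $D$ and $r$ are constant on $\beta$-classes. Otherwise both pairs satisfy the same one of (1)--(3), since $v$ is of only one of the three types, and this clause passes to $(u,w)$; for (3) one uses that $v$ determines its index and that $\varepsilon$ is transitive.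

Since $\beta$ is a fully invariant congruence, it remains to consider $u=xyw$ and $v=xyw'$ related by (1), (2) or (3).

\emph{Multiplication by a letter $a$.} We have $au\mathrel\beta av$ and $ua\sim va$ by Lemma~\ref{lem:three}. If $x=y$, then $ua$ and $va$ are degenerate. If $x\ne y$, then $x$ occurs in $w$ and $w'$, so $(wa)_x=w_x$ and $(w'a)_x=w'_x$. The type, the datum and the index vector depend only on $x$, $y$ and this prefix, so $(ua,va)$ satisfies the same clause as $(u,v)$.

\emph{Substitution.} By Lemma~\ref{lem:three} we may assume $\varphi(x)=x'\in X$. Write $\varphi(y)=y'k$ with $y'\in X$, and put $s=k\varphi(w)$, $s'=k\varphi(w')$. Then $\varphi(u)=x'y's\sim x'y's'=\varphi(v)$, that is, $y's\equiv y's'$.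

\emph{Case 1: $x'=y'$.} Both images are degenerate, so (1) holds. This case includes $x=y$.

From now on $x'\ne y'$, hence $x\ne y$. Put $p=k\varphi(P(u))$ and $p'=k\varphi(P(v))$. These are prefixes of $s$ and $s'$, and $p\asymp p'$ by Lemmas~\ref{lem:P} and~\ref{lem:asymp}; in particular $c(p)=c(p')$.

\emph{Case 2: $y'\in c(p)$.} Lemma~\ref{lem:cancel}(c) gives $s\equiv s'$, so (0) holds. (The first $y'$ of the tail now occurs before the place where $u$ and $v$ differ.)

\emph{Case 3: $y'\notin c(p)$, and $x'\in c(p)$ or $u,v$ are degenerate.} If $u$ is degenerate, then $w$ begins with $P(u)x$, so $s$ begins with $px'$. In both subcases $x'\in c(s)$ and $s_{x'}$ is a prefix of $p$, so it does not contain $y'$. Since $c(p)=c(p')$, the same argument applies to $s'$. Both images are degenerate, and (1) holds.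

\emph{Case 4: $x',y'\notin c(p)$ and $u,v$ are special.} Let $w=RySxt$, so $p=k\varphi(R)$ and
\[
s=k\varphi(R)\cdot y'\cdot k\varphi(S)\cdot x'\cdot\varphi(t).
\]
From $c(S)\subseteq c(R)\cup\{y\}$ we get $c(k\varphi(S))\subseteq c(k)\cup c(\varphi(R))\cup\{y'\}=c(p)\cup\{y'\}$, and this set does not contain $x'$. So $\varphi(u)$ is special with
\[
D(\varphi(u))=\bigl(x',y',\gamma(\varphi(yRyS))\bigr),\qquad r(\varphi(u))=\operatorname{ab}(\varphi(yR)).
\]
Since $c(p')=c(p)$, the corresponding statements hold for $v$ with $w'=R'yS'xt'$. Let $D=D(u)=D(v)$ and, by (S2), $D'=D(\varphi(u))=D(\varphi(v))$.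

The map $\varphi$ need not be an arrow, since it is unconstrained on other letters. Let $\chi$ agree with $\varphi$ on $\{x,y\}\cup c(R)$ and send all other letters to one letter outside $\{x',y'\}$. The words $k$ and $\varphi(z)$, $z\in c(R)$, are factors of $p$, so they avoid $x',y'$. All letters of $yRyS$ and $yR'$ lie in $c(yR)$, as $c(R')=c(R)$ by Lemma~\ref{lem:P}. By \eqref{eq:funct}, $\chi$ is an arrow $D\to D'$, and $r(\varphi(u))=\bar\chi(r(u))$, $r(\varphi(v))=\bar\chi(r(v))$.

By (A1), $D'\in\mathcal T\cup\mathcal N$. If $D'\in\mathcal N$, the images satisfy (2). If $D'\in\mathcal T$, then $D\in\mathcal T$ by (A1), so $(u,v)$ satisfies (3), and by (A2) the images satisfy (3) with the same pair $(i,j)$.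
\end{proof}

\subsection{The embedding}
For joins, a chain of indices must be realized by a chain of words inside the $\sim$-class of an arbitrary special word with datum in $\mathcal T$, not only inside that of the $u_i$. The label itself guarantees that enough letters are available.

\begin{lemma}\label{lem:move}
Let $u=xyRySxt$ be special with $D=D(u)\in\mathcal T$ and $r(u)=b_i(D)$. For every $l\in I$ there is a special word $u'\sim u$ with $r(u')=b_l(D)$.
\end{lemma}

\begin{proof}
Let $\varphi\colon D_0\to D$ be an arrow, $a_j=a_j(D)=\bar\varphi(z_j)$, and let $V_0\subseteq V$ be the span of $c(yR)$. All letters of $yRyS$ lie in $c(yR)$, so the degree-$3$ part of $\gamma(yRyS)=\hat\varphi(g_0)$ lies in $V_0^{\otimes3}$; by \eqref{eq:cubic} it equals $\sum_ja_j^{\otimes3}$. Take functionals $\xi_j$ with $\xi_j(a_h)=\delta_{jh}$. Applying $\mathrm{id}\otimes\xi_j\otimes\xi_j$ gives $a_j\in V_0$. For $j\ge2$ we have $z_j\notin\{x_0,z_1\}$, so the word $\varphi(z_j)$ does not contain $y$, and $a_j$ lies in the span of $c(R)$. Hence $b_l(D)-b_i(D)=a_l-a_i$ is a combination of letters of $R$ with coefficients in $\{0,1,2\}$, and there is a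 word $q\in c(R)^*$ with $\operatorname{ab}(q)=b_l(D)-b_i(D)$. Put
\[
R'=Rq,\qquad S'=(yRqy)^8\,yRyS,\qquad u'=xyR'yS'xt .
\]
Then $x\notin c(R'S')$, $y\notin c(R')$ and $c(S')\subseteq c(R')\cup\{y\}$, so $u'$ is special, and $r(u')=r(u)+\operatorname{ab}(q)=b_l(D)$.

We compare $yR'yS'xt$ with $yRySxt$. For both words $\iota$ equals $\iota(yRxt)$, and the prefixes before the letters of $c(yR)$ coincide, being prefixes of $yR$. The prefixes before $x$ have values $\gamma(yRqy)^9\gamma(yRyS)=\gamma(yRyS)$. Multiplying on the right by $\gamma(xt_z)$ for each new letter $z$ of $t$, and by $\gamma(xt)$, gives equality of the remaining prefix values and of the total values. So the two words are $\equiv$-related and $u'\sim u$.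
\end{proof}

\begin{proposition}\label{prop:embed}
The map $\varepsilon\mapsto\tau_\varepsilon$ is an embedding of the lattice $\operatorname{Eq}(I)$ into the lattice of fully invariant congruences on $X^+$.
\end{proposition}

\begin{proof}
\emph{Injectivity.} By Lemma~\ref{lem:test}, the words $u_i$ are special and $\sim$-related, with datum $D_0\in\mathcal T$ and $r(u_i)=b_i(D_0)$, and clause (0) fails for $i\ne j$. Clauses (1) and (2) do not apply. So $u_i\mathrel{\tau_\varepsilon}u_j$ if and only if $(i,j)\in\varepsilon$.

\emph{Meets.} The map is monotone, so $\tau_{\varepsilon\cap\varepsilon'}\subseteq\tau_\varepsilon\cap\tau_{\varepsilon'}$. A pair in $\tau_\varepsilon\cap\tau_{\varepsilon'}$ either satisfies one of (0)--(2), or satisfies (3) for both equivalences with the same $(i,j)$. In both cases it lies in $\tau_{\varepsilon\cap\varepsilon'}$.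

\emph{Joins.} Monotonicity gives $\tau_\varepsilon\vee\tau_{\varepsilon'}\subseteq\tau_{\varepsilon\vee\varepsilon'}$. Conversely, pairs satisfying (0)--(2) lie in $\tau_\varepsilon$. Let $(u,v)$ satisfy (3) with datum $D$ and $(i,j)\in\varepsilon\vee\varepsilon'$. Choose $i=i_0,i_1,\dots,i_m=j$ with $m\ge1$ and $(i_{h-1},i_h)\in\varepsilon\cup\varepsilon'$. Put $v_0=u$ and $v_m=v$, and for $0<h<m$ let $v_h\sim u$ be special with $r(v_h)=b_{i_h}(D)$, as in Lemma~\ref{lem:move}; $D(v_h)=D$ by (S2). Then $(v_{h-1},v_h)\in\tau_\varepsilon\cup\tau_{\varepsilon'}$ by (3), so $(u,v)\in\tau_\varepsilon\vee\tau_{\varepsilon'}$.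
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The degree is $3$ by Lemma~\ref{lem:degree}. All $\tau_\varepsilon$ contain $\beta\ni(xyz,xyz^{10})$, so they correspond to subvarieties of $\mathcal U$. By Proposition~\ref{prop:embed}, $L(\mathcal U)$ contains a dual copy of the partition lattice of an $(n-1)$-element set for every $n\ge5$. For $I'\subseteq I$, adding singleton classes embeds $\operatorname{Eq}(I')$ into $\operatorname{Eq}(I)$, so all finite sets are covered.
\end{proof}

\section{A finite generator and the other degrees}\label{sec:more}

\subsection{A finite semigroup with identities $\beta$}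
The relation $\beta$ does not depend on $n$, and all $\tau_\varepsilon$, for all $n\ge5$, contain it. So the variety corresponding to $\beta$ is finitely universal, and for Theorem~\ref{thm:more}(a) we need a finite semigroup whose set of identities is $\beta$. We first realize $\equiv$. The tool is a construction that stops reading a word at the first occurrence of a chosen letter.

For a monoid $K$ let $\hat K=K\cup\{\bar k:k\in K\}$, with the product of $K$ extended by
\[
k\bar l=\overline{kl}\quad(k,l\in K),\qquad \bar l s=\bar l\quad(l\in K,\ s\in\hat K).
\]
This is a semigroup: in a product of three factors, both bracketings give $\overline{kl}$, where $\bar l$ is the first barred factor and $k$ is the product in $K$ of the factors before it. Let $f\colon X^+\to\hat K$ be a homomorphism and put $f(1)=1$. If no letter of $u$ has a barred image, then $f(u)\in K$. Otherwise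
\begin{equation}\label{eq:hat}
f(u)=\overline{f(u_z)\,l},
\end{equation}
where $z$ is the first letter of $\iota(u)$ with a barred image and $f(z)=\bar l$.

Fix distinct letters $t_1,\dots,t_4$ and let $H$ be the subgroup of $1+J$ generated by $1+t_1,\dots,1+t_4$. It is finite, since it lies in the span over $\mathbb F_3$ of the monomials of degree at most $4$ in $t_1,\dots,t_4$. Let $Y=\{1,0\}$ be the two-element semilattice under multiplication, and $M=\hat H\times\hat Y$.

\begin{lemma}\label{lem:M}
The finite semigroup $M$ satisfies $u=v$ if and only if $u\equiv v$.
\end{lemma}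

\begin{proof}
An identity holds in $M$ if and only if it holds in $\hat H$ and in $\hat Y$.

Let $u\equiv v$ and let $f\colon X^+\to\hat K$ with $K=Y$ or $K=H$. Since $\iota(u)=\iota(v)$, either no letter of $u$ or $v$ has a barred image, or the letter $z$ of \eqref{eq:hat} is the same for $u$ and $v$. So it suffices to show $f(p)=f(q)$ for $(p,q)=(u,v)$ or $(p,q)=(u_z,v_z)$, respectively, where $c(p)=c(q)$, $\gamma(p)=\gamma(q)$, and all letters of $p,q$ are mapped into $K$. For $K=Y$ the element $f(p)$ depends only on $c(p)$. Let $K=H$. Inverses are eighth powers and $1=\gamma(t_1^9)$, so every element of $H$ is the value of a nonempty word. Hence there is a substitution $\varphi$ with $f(a)=\gamma(\varphi(a))$ for $a\in c(p)$, and $f(p)=\hat\varphi(\gamma(p))=\hat\varphi(\gamma(q))=f(q)$.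

Let $u\not\equiv v$. In each case we give a map that separates $u$ and $v$; letters not mentioned are sent to $1$.
\begin{itemize}
\item If $z$ occurs in exactly one of $u,v$, send $z\mapsto0\in Y$. The images are $0$ and $1$.
\item If $c(u)=c(v)$ and $\iota(u)\ne\iota(v)$, there are letters $y,z$ with $y$ before $z$ in $\iota(u)$ and $z$ before $y$ in $\iota(v)$. Send $z\mapsto\bar1$, $y\mapsto0$ in $\hat Y$. By \eqref{eq:hat}, $u\mapsto\bar0$ and $v\mapsto\bar1$.
\item If $\iota(u)=\iota(v)$ and $\gamma(u_z)\ne\gamma(v_z)$, some monomial $m$ of degree at most $4$ has different coefficients in these two elements. Its letters lie in $c(u_z)=c(v_z)$, so $z\notin c(m)$. Let $\eta$ be the algebra endomorphism of $A$ that maps $c(m)$ injectively into $\{t_1,\dots,t_4\}$ and all other letters to $0$. Send $a\mapsto1+\eta(a)$ for $a\in c(m)$ and $z\mapsto\bar1$ in $\hat H$. The images are $\overline{\eta(\gamma(u_z))}$ and $\overline{\eta(\gamma(v_z))}$. The map $\eta$ sends distinct monomials in $c(m)$ to distinct monomials and kills all other monomials, so the coefficient of $\eta(m)$ in $\eta(g)$ is the coefficient of $m$ in $g$. The images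 differ.
\item If $\gamma(u)\ne\gamma(v)$, choose $m$ and $\eta$ in the same way and send $a\mapsto1+\eta(a)\in H$ for $a\in c(m)$. The images $\eta(\gamma(u))$ and $\eta(\gamma(v))$ differ.
\end{itemize}
These cases exhaust $u\not\equiv v$.
\end{proof}

It remains to protect two letters. Let $F$ be the free semigroup on the \emph{set} $M$ and $\operatorname{ev}\colon F\to M$ the homomorphism that multiplies out a word in $M$. Let $\rho$ relate each word to itself and $a_1a_2\omega$ to $a_1a_2\omega'$ whenever $a_1,a_2\in M$, $\omega,\omega'\in F$ and $\operatorname{ev}(\omega)=\operatorname{ev}(\omega')$. This equivalence is a congruence: $\operatorname{ev}(\omega c)=\operatorname{ev}(\omega'c)$ handles right multiplication by $c\in M$, and $c\,a_1(a_2\omega)$, $c\,a_1(a_2\omega')$ are related because $\operatorname{ev}(a_2\omega)=\operatorname{ev}(a_2\omega')$. Let $E=F/\rho$. Words of length at most $2$ form singleton classes, and the class of $a_1a_2\omega$ is determined by $(a_1,a_2,\operatorname{ev}(\omega))$. So $E$ is finite, with $|M|+|M|^2+|M|^3$ elements.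

\begin{lemma}\label{lem:E}
The semigroup $E$ satisfies $u=v$ if and only if $u\mathrel\beta v$.
\end{lemma}

\begin{proof}
Let $u=xyw$, $v=xyw'$ with $w\equiv w'$. A homomorphism $X^+\to E$ lifts to a homomorphism $\Phi\colon X^+\to F$. Write $\Phi(xy)=a_1a_2\kappa$ with $a_1,a_2\in M$ and $\kappa$ possibly empty. Then $\Phi(u)=a_1a_2\kappa\Phi(w)$ and $\Phi(v)=a_1a_2\kappa\Phi(w')$. The map $\operatorname{ev}\circ\Phi$ is a homomorphism into $M$, so $\operatorname{ev}\Phi(w)=\operatorname{ev}\Phi(w')$ by Lemma~\ref{lem:M}, and $\Phi(u)\mathrel\rho\Phi(v)$.

Let $(u,v)\notin\beta$; in particular $u\ne v$. Any map $X\to M$ extends to a length-preserving homomorphism $\Phi\colon X^+\to F$, and we choose the map so that $(\Phi(u),\Phi(v))\notin\rho$. Suppose $|u|\le2$ or $|v|\le2$; then $\Phi(u)\ne\Phi(v)$ is enough. This holds for every map if $|u|\ne|v|$. If $|u|=|v|$, the words have different letters at some position, and we send these to different elements of $M$. Suppose $|u|,|v|\ge3$. If the first or the second letters differ, we again send them to different elements. Otherwise $u=xyw$, $v=xyw'$ with $w\not\equiv w'$, and Lemma~\ref{lem:M}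 gives a map $X\to M$ with $\operatorname{ev}\Phi(w)\ne\operatorname{ev}\Phi(w')$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a) and (b)]
(a) By Lemma~\ref{lem:E}, $\operatorname{var}E$ corresponds to $\beta$. So it is finitely universal, and it is contained in $\mathcal U$, whence its degree is at most $3$. Recall that the Rees quotient of a semigroup by an ideal collapses the ideal to a zero; it is a homomorphic image. The classes of words of length at least $3$ form an ideal of $E$, and the Rees quotient by it is a nilsemigroup in $\operatorname{var}E$ in which $a_1a_2\ne0$ for $a_1,a_2\in M$. So the degree is exactly $3$.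

(b) By Lemma~\ref{lem:degree}, $\mathcal U_d$ has degree $d$ and contains $\mathcal U$, so $L(\mathcal U)$ is a sublattice of $L(\mathcal U_d)$. Apply Theorem~\ref{thm:main}.
\end{proof}

\subsection{Degree one}\label{sec:degone}
A semigroup is \emph{completely regular} if every element lies in a subgroup. Each element $a$ then has an inverse $a^{-1}$ in the maximal subgroup containing it, and with the unary operation $a\mapsto a^{-1}$ completely regular semigroups form a variety of unary semigroups. The lattice of its subvarieties is modular \cite{Pastijn,PR}.

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]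
Let $\mathcal V$ have degree $1$, so all its nilsemigroups are trivial. Let $\langle a\rangle$ be the free one-generated semigroup of $\mathcal V$. If $a$ did not lie in the ideal $\{a^k:k\ge2\}$, the Rees quotient by this ideal would be a two-element nilsemigroup in $\mathcal V$. Hence $a=a^{m+1}$ for some $m\ge1$, and $\mathcal V$ satisfies $x=x^{m+1}$.

For $s\in S\in\mathcal V$ we get $s^{m+j}=s^j$ for $j\ge1$, so $\langle s\rangle$ is a group with identity $s^m$, and $s\cdot s^{2m-1}=s^{2m}=s^m$. Thus $S$ is completely regular and $s^{-1}=s^{2m-1}$ is a semigroup term. Subsemigroups of members of $\mathcal V$ are therefore closed under inversion and homomorphisms preserve it, so $\mathcal V$ and its subvarieties are also varieties of unary semigroups, and $\mathcal V$ has the same subvarieties in both senses. Hence $L(\mathcal V)$ is a sublattice of the modular lattice above and is modular.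

The lattice $\operatorname{Eq}(\{1,2,3,4\})$ is not modular. For $\varepsilon_1=12|3|4$, $\varepsilon_2=12|34$ and $\varepsilon_3=13|24$ we have $\varepsilon_1<\varepsilon_2$, while $\varepsilon_1\vee\varepsilon_3=\varepsilon_2\vee\varepsilon_3$ is the greatest and $\varepsilon_1\wedge\varepsilon_3=\varepsilon_2\wedge\varepsilon_3$ is the least partition; so $\varepsilon_1\vee(\varepsilon_3\wedge\varepsilon_2)=\varepsilon_1\ne\varepsilon_2=(\varepsilon_1\vee\varepsilon_3)\wedge\varepsilon_2$. Modularity is self-dual and passes to sublattices, so $L(\mathcal V)$ contains no dual copy of this lattice, and $\mathcal V$ is not finitely universal.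
\end{proof}

\begin{thebibliography}{9}

\bibitem{LSV}
\emph{Lattices of semigroup varieties}, \texttt{http://kadm.kmath.ru/files/lsvs-eng.pdf}.

\bibitem{Pastijn}
F.~Pastijn, \emph{The lattice of completely regular semigroup varieties}, J. Austral. Math. Soc. Ser. A \textbf{49} (1990).

\bibitem{PR}
M.~Petrich, N.~R.~Reilly, \emph{The modularity of the lattice of varieties of completely regular semigroups and related representations}, Glasgow Math. J. \textbf{32} (1990).

\end{thebibliography}
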